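# From continuity at points to continuity near points: uniform approximation with analyticity preserved

Throughout, $\|h\|=\sup_{z\in\mathbb C}|h(z)|$ for a bounded function $h$ on $\mathbb C$, $B(z,r)$ is an open disc, $\bar B(z,r)$ a closed one, and $A$ in $dA$ is area.

## 1. Two logarithms with a cut

**Example 1 (a small jump that is expensive to remove).** Fix $\delta>0$, put $\eta=e^{-2/\delta}$, and let $E=(\eta,1)\subset\mathbb R$, $U=\{\eta<|z|<1\}\setminus E$. Define
$$f(z)=\delta(\log|z|+i\arg z),\quad 0<\arg z<2\pi,\quad\text{on }U,\qquad f(x)=\delta\log x\ \text{ on }E,\qquad f=0\ \text{ elsewhere}.$$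
Then $f$ is Borel and analytic on $U$. Since $\delta|\log|z||\le\delta\cdot\frac2\delta=2$ on the annulus, $\|f\|\le 2+2\pi\delta$. At $x\in E$ the values of $f$ from above tend to $\delta\log x$ and those from below to $\delta\log x+2\pi i\delta$, so the oscillation of $f$ at $x$, that is $\lim_{r\to0}\operatorname{diam}f(B(x,r))$, is $2\pi\delta$.

Can we find a bounded Borel $g$ close to $f$, analytic on $U$, and continuous on a neighborhood of $E$? Let $g$ be any such function. It is continuous on the annulus and analytic off the segment, hence analytic on the annulus by Morera's theorem. So its mean $m=\frac1{2\pi}\int_0^{2\pi}g(re^{i\theta})\,d\theta$ does not depend on $r\in(\eta,1)$. The mean of $f$ over the same circle is $\delta\log r+i\pi\delta$. Thus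
$$|\delta\log r+i\pi\delta-m|\le\|f-g\|\qquad(\eta<r<1).$$
Letting $r\to1$ and $r\to\eta$ and adding, $2\|f-g\|\ge\delta\log(1/\eta)=2$. So $\|f-g\|\ge1$, although the oscillation of $f$ on $E$ is only $2\pi\delta$ and $\delta$ was arbitrary. Small oscillation on $E$ is not enough.

**Example 2 (a jump that dies at the point).** Let $U=\{|z|<1\}\setminus[0,1)$ and $f(z)=z\log z$ on $U$ with $0<\arg z<2\pi$, $f(x)=x\log x$ for $0<x<1$, and $f=0$ at $0$ and for $|z|\ge1$. Then $f$ is bounded and continuous at $0$, but on no neighborhood of $0$: across $x\in(0,1)$ it jumps by $2\pi i x$. Take $E=\{0\}$. We want $g$ near $f$, analytic on $U$, continuous near $0$.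

The jump must be erased near $0$. Cutting it off abruptly at some point $\eta$ would create a logarithmic infinity at $\eta$, so we cut it off gradually. Let $0<\eta\le\frac1{20}$, let $\chi=1$ on $[0,\eta]$, $\chi(x)=2-x/\eta$ on $[\eta,2\eta]$, and
$$h(z)=\int_0^{2\eta}\frac{x\chi(x)}{x-z}\,dx\qquad(z\notin[0,2\eta]).$$
This is analytic off $[0,2\eta]$ and vanishes at $\infty$. For $z\notin[0,\infty)$ we integrate, with principal logarithms. First, $\int_0^\eta\frac{x\,dx}{x-z}=\eta+z[\log(\eta-z)-\log(-z)]$. Next, with $q(x)=2x-x^2/\eta$ we have $\frac{q(x)-q(z)}{x-z}=2-\frac{x+z}\eta$, so $\int_\eta^{2\eta}\frac{q(x)\,dx}{x-z}=\frac\eta2-z+q(z)[\log(2\eta-z)-\log(\eta-z)]$. Since $z-q(z)=z(z-\eta)/\eta$,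
$$h(z)=\tfrac32\eta-z-z\log(-z)+\tfrac z\eta(z-\eta)\log(\eta-z)+\tfrac z\eta(2\eta-z)\log(2\eta-z).$$

*$h$ is small.* For $0<t\le6\eta<1/e$ the function $t\log(1/t)$ is increasing, so $|\zeta\log\zeta|\le M:=6\eta(\log\frac1{6\eta}+\pi)$ whenever $|\zeta|\le6\eta$. On $|z|\le4\eta$, off the segment, the three logarithmic terms are at most $M$, $4M$, $4M$ and the rest is at most $6\eta\le M$. So $|h|\le10M$ there, and outside by the maximum principle. Note $M\to0$ as $\eta\to0$.

*$f+h$ is analytic near $0$.* For $0<\arg z<2\pi$ we have $\log z-\log(-z)=i\pi$. So for $|z|<\eta$ off the segment,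
$$f+h=i\pi z+\tfrac32\eta-z+\tfrac z\eta(z-\eta)\log(\eta-z)+\tfrac z\eta(2\eta-z)\log(2\eta-z),$$
and the right side is analytic in $|z|<\eta$. Let $g$ be this right side for $|z|<\eta$, let $g=f$ on $[\eta,2\eta]$, and $g=f+h$ elsewhere. Then $g$ is analytic on $U$ and near $0$. On $[0,\eta)$ the difference $g-f$ is a limit of values of $h$ from above. So $\|f-g\|\le10M$, as small as we like.

In Example 2, the oscillation of $f$ tends to $0$ at the point of $E$. Is that always enough, for any open set $U$ and any set of points of continuity, however badly $E$, $\partial U$ and the discontinuities of $f$ are interlaced?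

## 2. The approximation theorem, and the case $U=\emptyset$

The following is stated in "Analytic Capacity And Approximation Problems(1)" (http://www.ams.org/journals/tran/1972-171-00/S0002-9947-1972-0350009-9/S0002-9947-1972-0350009-9.pdf).

**Conjecture.** *Let $U$ be a bounded open subset of $\mathbb C$, $E$ any bounded set. Let $f$ be a bounded Borel function on $\mathbb C$, analytic on $U$, continuous at each point of $E$. Let $\epsilon>0$. Then we can find a bounded Borel function $g$ on $\mathbb C$, analytic on $U$, and continuous on a neighborhood of $E$, with $\|f-g\|<\epsilon$.*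

The conjecture is true. We prove a stronger form: no boundedness is needed, and one $g$ serves all continuity points.

**Theorem 1.** *Let $U\subset\mathbb C$ be open, and let $f$ be a bounded Borel function on $\mathbb C$, analytic on $U$. Let $E$ be the set of all points of $\mathbb C$ at which $f$ is continuous. For every $\epsilon>0$ there is a bounded Borel function $g$ on $\mathbb C$, analytic on $U$ and continuous at each point of some open set $V\supset E$, with $\|f-g\|<\epsilon$.*

The conjecture follows at once, since its set $E$ is contained in the set $E$ of Theorem 1.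

**The case $U=\emptyset$.** For $\epsilon'>0$ put
$$d(z)=\sup\{r\in(0,1]:\operatorname{diam}f(B(z,r))\le\epsilon'\}\qquad(=0\text{ if there is no such }r).\tag{1}$$
Because the discs are open, the supremum is attained when $d(z)>0$. If $|z-z'|<d(z)=r$, then $B(z',r-|z-z'|)\subset B(z,r)$, so $d(z')\ge d(z)-|z-z'|$; thus $d$ is 1-Lipschitz. The set $W=\{d>0\}$ is open and contains every continuity point of $f$. Averaging $f$ at $z\in W$ over a disc of radius $\frac12d(z)$ with a smooth weight gives a function that is continuous on $W$ and within $\epsilon'$ of $f$. Leaving $f$ alone off $W$ solves the problem.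

**Where averaging stops.** If $U\ne\emptyset$, averaging at radius $s(z)$ keeps the values of $f$ at $z\in U$, by the mean value property, when the averaging disc lies in $U$. If we insist on this on all of $U$ with $s$ continuous, then $s=0$ at the points of $\partial U$: nothing is changed there. In Example 2 the cut $[0,1)$ lies in $\partial U$, so its jumps would survive. If we do not insist, analyticity is lost at points of $U$ near $\partial U$. Example 2 suggests another route: break the singularities of $f$ into local pieces, and replace each piece by something with the same analyticity and better continuity. To see which replacements exist we need capacities.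

## 3. Three capacities and three theorems about them

$C,c,C_0,C_1,\dots$ denote absolute positive constants; $C,c$ may change from line to line. If $h$ is bounded and analytic off a compact set, then it is analytic at $\infty$, and $h'(\infty)=\lim_{z\to\infty}z(h(z)-h(\infty))$. For a measure $\nu$ put $\mathcal C\nu(x)=\int\frac{d\nu(y)}{y-x}$, and $\mathcal Cu=\mathcal C(u\,dA)$ for functions $u$.

**Definition.** For compact $K$:

* $\gamma(K)=\sup|h'(\infty)|$ over $h$ analytic off $K$ with $|h|\le1$;
* $\alpha(K)$ is the same supremum over $h$ continuous on $\mathbb C$, analytic off $K$, $|h|\le1$;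
* $\gamma_+(K)=\sup\mu(K)$ over positive measures $\mu$ on $K$ with $|\mathcal C\mu|\le1$ off $K$.

For an arbitrary set $A$, $\gamma(A)$ and $\alpha(A)$ are the suprema over compact subsets of $A$.

Clearly $\alpha\le\gamma$. Since $(\mathcal C\mu)'(\infty)=-\mu(K)$, also $\gamma_+\le\gamma$.

**Examples.** *A disc.* $\gamma(\bar B(w,\rho))=\rho$: the function $\rho/(z-w)$ gives $\ge$, and $|h'(\infty)|=\big|\frac1{2\pi i}\oint_{|z-w|=r}h\,dz\big|\le r$ for all $r>\rho$ gives $\le$. The circle $|z-w|=\rho$ also has $\gamma=\rho$: use $\rho/(z-w)$ outside and $0$ inside.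

*A segment.* Let $K=[-2,2]$. Writing $z=\zeta+1/\zeta$ with $|\zeta|>1$ off $K$, the function $1/\zeta$ is analytic off $K$, bounded by $1$, and behaves like $1/z$ at $\infty$. So $\gamma(K)\ge1$. But a bounded continuous function on $\mathbb C$ analytic off $K$ is entire by Morera, hence constant; so $\alpha(K)=0$.

**Neighborhoods of compact sets.** If $K_\delta$ is the closed $\delta$-neighborhood of a compact $K$, then $\gamma(K_\delta)\to\gamma(K)$ as $\delta\downarrow0$. Indeed, choose $h_\delta$ admissible for $K_\delta$ with $|h_\delta'(\infty)|\ge\gamma(K_\delta)-\delta$. By normal families a sequence of them converges locally uniformly off $K$, also at $\infty$, to a function admissible for $K$, and the derivatives at $\infty$ converge. So $\limsup\gamma(K_\delta)\le\gamma(K)$; the reverse is monotonicity.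

We use three deep theorems as black boxes.

**(T1)** (X. Tolsa, *Painlevé's problem and the semiadditivity of analytic capacity*, Acta Math. 190 (2003), with *On the analytic capacity $\gamma_+$*, Indiana Univ. Math. J. 51 (2002).) *Each compact $K$ carries a positive measure $\sigma$ with $\sigma(K)\ge c\gamma(K)$, $\sigma(B(x,r))\le r$ for all $x,r$, and truncated Cauchy integrals bounded on $L^2(\sigma)$ with norm $\le1$ uniformly in the truncation. Moreover $\gamma(\bigcup_iA_i)\le C\sum_i\gamma(A_i)$ for countably many Borel sets $A_i$.*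

**(T2)** (X. Tolsa, *The semiadditivity of continuous analytic capacity and the inner boundary conjecture*, Amer. J. Math. 126 (2004).) *For compact $K$, $\alpha(K)$ is comparable, with absolute constants, to $\sup\mu(K)$ over positive measures $\mu$ on $K$ such that $\mu(B(x,r))\le r$ for all $x,r$; $\lim_{r\to0}\mu(B(x,r))/r=0$ for all $x$; and $c^2(\mu)=\iiint R(x,y,z)^{-2}\,d\mu\,d\mu\,d\mu\le\mu(K)$, where $R$ is the circumradius. Consequently $\alpha(\bigcup_iA_i)\le C\sum_i\alpha(A_i)$ for countably many Borel sets $A_i$.*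

**(T3)** (F. Nazarov, S. Treil, A. Volberg, *Weak type estimates and Cotlar inequalities for Calderón–Zygmund operators on nonhomogeneous spaces*, IMRN 1998.) *For $\sigma$ as in (T1), every finite complex measure $\nu$ and $s>0$:* $\sigma\{x:\sup_{r>0}|\int_{|y-x|>r}\frac{d\nu(y)}{y-x}|>s\}\le C\|\nu\|/s$.

A check of (T2) on a segment: an admissible $\mu$ satisfies $\mu(B(x,r))\le r$, so it is absolutely continuous with respect to length, and its density vanishes a.e. by the second condition. So $\mu=0$, in agreement with $\alpha=0$.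

*The last sentence of (T2) follows from the comparability.* Let $K\subset\bigcup A_i$ be compact and $\mu$ admissible for $K$ with $\mu(K)\ge c\,\alpha(K)$. Put $c_\mu^2(x)=\iint R(x,y,z)^{-2}d\mu(y)d\mu(z)$ and $F=\{x\in K:c_\mu^2(x)\le2\}$. Since $\int c_\mu^2\,d\mu\le\mu(K)$, Chebyshev gives $\mu(F)\ge\frac12\mu(K)$. Choose compact $L_i\subset F\cap A_i$ with $\mu(L_i)\ge\frac12\mu(F\cap A_i)$. Then $c^2(\mu|_{L_i})\le\int_{L_i}c_\mu^2\,d\mu\le2\mu(L_i)$. As $c^2$ is homogeneous of degree 3, $c^2(2^{-1/2}\mu|_{L_i})\le2^{-3/2}\cdot2\mu(L_i)=2^{-1/2}\mu(L_i)$, so $2^{-1/2}\mu|_{L_i}$ is admissible for $L_i$, and $\alpha(A_i)\ge\alpha(L_i)\ge c\,\mu(L_i)$. Hence $\alpha(K)\le C\mu(F)\le C\sum\mu(F\cap A_i)\le C\sum\mu(L_i)\le C\sum\alpha(A_i)$.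

## 4. Localization and Laurent coefficients

**Definition (Vitushkin operator).** For $\varphi\in C_c^\infty(\mathbb C)$ and bounded Borel $h$,
$$T_\varphi h(\zeta)=\varphi(\zeta)h(\zeta)+\frac1\pi\int\frac{h(z)\,\bar\partial\varphi(z)}{z-\zeta}\,dA(z).\tag{2}$$

It multiplies the singularities of $h$ by $\varphi$. To see this by hand, let $j$ be Lipschitz on a segment $I\subset\mathbb R$, vanishing at its endpoints, and $h(z)=\int_I\frac{j(x)}{x-z}dx$ off $I$, with $h=0$ on $I$. This $h$ is bounded, as one sees by extending $j$ by $0$ to $\mathbb R$ and subtracting $j(\operatorname{Re}z)$ near $z$. Using $\frac1{(x-z)(z-\zeta)}=\frac1{x-\zeta}\big[\frac1{x-z}+\frac1{z-\zeta}\big]$ and the Cauchy–Pompeiu formula $\varphi(\zeta)=-\frac1\pi\int\frac{\bar\partial\varphi(z)}{z-\zeta}dA(z)$, Fubini turns the integral in (2) into $\int_Ij(x)\frac{\varphi(x)-\varphi(\zeta)}{x-\zeta}dx$. So, for $\zeta\notin I$, $T_\varphi h(\zeta)=\int_I\frac{\varphi(x)j(x)}{x-\zeta}dx$: the jump density $j$ has become $\varphi j$. This is what Example 2 did, with a piecewise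 linear $\varphi$.

The properties we need are these.

* The integral in (2) is continuous in $\zeta$ and analytic off $\operatorname{supp}\bar\partial\varphi$. So $T_\varphi h$ is Borel, is continuous wherever $h$ is, is analytic off $\operatorname{supp}\varphi$, and vanishes at $\infty$. It is linear in $\varphi$ and in $h$.
* $T_\varphi c=0$ for constants $c$, by Cauchy–Pompeiu.
* $\bar\partial(T_\varphi h)=\bar\partial\varphi\,h+\varphi\,\bar\partial h-h\,\bar\partial\varphi=\varphi\,\bar\partial h$ as distributions. So on any open set where $h$ is analytic, $T_\varphi h$ is continuous with $\bar\partial=0$, hence analytic.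
* If $\operatorname{supp}\varphi$ has diameter $\le C\ell$, $0\le\varphi\le1$, $|\nabla\varphi|\le C/\ell$, and $|h-c|\le\omega$ on $\operatorname{supp}\varphi$ for some constant $c$, then
$$\|T_\varphi h\|\le C\omega.\tag{3}$$
Indeed $T_\varphi h=T_\varphi(h-c)$, and $\int_{\operatorname{supp}\varphi}\frac{dA(z)}{|z-\zeta|}\le C\ell$ in (2).

**Laurent coefficients.** If $h$ is analytic near $\infty$ and $h(\infty)=0$, put $a_1(h)=h'(\infty)=\lim zh(z)$ and $a_2(h,w)=\frac1{2\pi i}\oint h(z)(z-w)\,dz$ over a large circle. Then near $\infty$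
$$h(z)=\frac{a_1(h)}{z-w}+\frac{a_2(h,w)}{(z-w)^2}+\cdots,\qquad a_2(h,w')=a_2(h,w)+(w-w')a_1(h).\tag{4}$$
For $h=1/(z-p)$ near $\infty$: $a_1=1$ and $a_2(h,w)=p-w$.

**Definition (the classes $\mathcal A$ and $\mathcal B$).** In this section and in §§7–8, $E$ is a fixed $G_\delta$ set, and no constant depends on it. For compact $K$, $\mathcal A(K)$ is the set of Borel $h$ on $\mathbb C$ with $|h|\le1$, analytic off $K$, $h(\infty)=0$, continuous at each point of $E$. The subset $\mathcal B(K)\subset\mathcal A(K)$ consists of those $h$ that are continuous on some open set containing $E$. Put $\kappa_{\mathcal A}(K)=\sup_{\mathcal A(K)}|a_1|$ and $\kappa_{\mathcal B}(K)=\sup_{\mathcal B(K)}|a_1|$.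

Both classes are convex and circled (stable under multiplication by $\lambda$, $|\lambda|\le1$), both grow with $K$, and $\kappa_{\mathcal B}\le\kappa_{\mathcal A}\le\gamma(K)$. For $K=\emptyset$ both are $\{0\}$, by Liouville. The set of continuity points of a function $f$ is $G_\delta$: it is the intersection over $n$ of the open sets of those $z$ for which some $r>0$ has $\operatorname{diam}f(B(z,r))<1/n$.

As an example take $E=\{0\}$, $K=[0,2\eta]$ and the $h$ of Example 2, given on $(0,2\eta]$ its boundary values from above and at $0$ the value $\frac32\eta$. The explicit formula shows that $h$ is bounded and continuous at $0$, so a multiple of it lies in $\mathcal A(K)$. No nonzero multiple lies in $\mathcal B(K)$, because $h$ jumps across every $x\in(0,\eta)$.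

## 5. How many coefficients to match, and how small the squares must be

Return to $f,E$ as in Theorem 1 and to $d$, $W=\{d>0\}\supset E$ from (1). The plan is to divide $W$ into squares $Q_k$ with centers $z_k$ and sides $\ell_k$ that are small compared with $d$, with a partition of unity $\{\varphi_k\}$. Each piece $f_k=T_{\varphi_k}f$ has norm $\le C\epsilon'$ by (3) and belongs to $C\epsilon'\mathcal A(F_k)$ with $F_k$ close to $Q_k$ and off $U$. Replace $f_k$ by $g_k\in C\epsilon'\mathcal B(F_k)$. Then $f-\sum(f_k-g_k)$ should be the required function, provided $\sum|f_k-g_k|\le C\epsilon'$.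

If $g_k$ has the same first $m$ Laurent coefficients as $f_k$, then $f_k-g_k=O\big(\epsilon'(\ell_k/|z-z_k|)^{m+1}\big)$ away from $Q_k$. Suppose the squares have side $\ell_k\approx\tau$ for some function $\tau$.

For $m=1$, the bound is a sum of $\ell_k^2/|z-z_k|^2$, which behaves like $\int_W|w-z|^{-2}dA(w)$ away from $z$. This depends on $\tau$ only through where one stops near $z$, and diverges logarithmically. For $m=2$, the bound behaves like $\int_W\tau(w)|w-z|^{-3}dA(w)$. The usual choice $\tau=c\,d$ still fails. Take $f=0$ on the closed upper half plane, $f=1$ below and $\epsilon'<1$; then $d(w)=\min(1,|\operatorname{Im}w|)$, and at $z=0$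
$$\int_{|w|\le1}\frac{|\operatorname{Im}w|}{|w|^3}\,dA(w)=\int_0^{2\pi}|\sin\theta|\,d\theta\int_0^1\frac{dr}r=\infty .$$
But nothing forces the squares to be as large as $d$. With $\tau=c\,d^2$ the integrand at this $z$ is at most $c|w|^{-1}$ near $0$, and the integral converges. So *match two coefficients, on squares of side about $d^2$*.

It remains to find such $g_k$. We have to prove that, up to an absolute constant, $\mathcal B(K)$ realizes all pairs $(a_1,a_2)$ that $\mathcal A(K)$ realizes. We begin with $a_1$ alone, and that requires a regularity property of $\gamma$.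

## 6. Open neighborhoods of comparable analytic capacity

To make a function of $\mathcal A(K)$ continuous we shall average it inside an open set $O\supset K\setminus E$, and pay $\gamma(O)$ for it. We therefore want $O$ with $\gamma(O)$ comparable to $\gamma(K\setminus E)$. Since $E$ is $G_\delta$, $E=\bigcap V_j$ with $V_j$ open, the set $K\setminus E=\bigcup(K\setminus V_j)$ is $\sigma$-compact.

For compact $Y$ a thin closed neighborhood does it. For $Y=\bigcup K_n$ with increasing compact $K_n$, one would try to put a neighborhood of nearly the same capacity around each piece $K_n\setminus K_{n-1}$ and use semiadditivity. This yields $\gamma(O)\le C\sum\gamma(K_n\setminus K_{n-1})+\cdots$, and the sum may be infinite though $\gamma(Y)$ is finite. For the open unit disc and $K_n=\bar B(0,1-\frac1n)$, the piece $K_n\setminus K_{n-1}$ contains a circle of radius $1-\frac1n$, so the sum diverges while $\gamma(Y)=1$. The way past this is to find a *measure* that dominates $\gamma$ on the pieces. It comes from a limit of "charges" $u_n$ with large potential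 on $K_n$: where the potential of the limit charge is large, a weak-type estimate bounds $\gamma$ directly; elsewhere the charge must concentrate on the set itself.

For $r>0$ let $k_r(z)=\bar z/\max(|z|,r)^2$. This is continuous, equals $1/z$ for $|z|\ge r$, and $|k_r(z)|\le\min(1/|z|,1/r)$. Put $\mathcal C^r\nu(x)=\int k_r(y-x)\,d\nu(y)$, which is continuous in $x$, and $\mathcal C_*\nu=\sup_{r>0}|\mathcal C^r\nu|$, which is lower semicontinuous.

**Lemma 1.** *For every finite complex measure $\nu$ and $s>0$: $\gamma(\{\mathcal C_*\nu>s\})\le C\|\nu\|/s$.*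

*Proof.* Let $K\subset\{\mathcal C_*\nu>s\}$ be compact and $\sigma$ as in (T1). Put $S\nu(x)=\sup_r|\int_{|y-x|>r}\frac{d\nu(y)}{y-x}|$ and $M\nu(x)=\sup_r|\nu|(\bar B(x,r))/r$. Since $|k_r|\le1/r$, we have $\mathcal C_*\nu\le S\nu+M\nu$, so $K\subset\{S\nu>s/2\}\cup\{M\nu>s/2\}$. By (T3), $\sigma\{S\nu>s/2\}\le C\|\nu\|/s$.

Each $x$ with $M\nu(x)>s/2$ is the center of a ball $\bar B(x,r)$ with $|\nu|(\bar B(x,r))>sr/2$, and then $r<2\|\nu\|/s$. The $5r$-covering lemma gives disjoint balls $\bar B(x_i,r_i)$ of this kind whose 5-fold dilates cover $\{M\nu>s/2\}$; they are countably many because each has positive $|\nu|$-measure. As $\sigma(\bar B(x,\rho))\le\rho$ too, $\sigma\{M\nu>s/2\}\le5\sum r_i\le\frac{10}s\sum|\nu|(\bar B(x_i,r_i))\le10\|\nu\|/s$. Hence $c\gamma(K)\le\sigma(K)\le C\|\nu\|/s$. $\square$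

**Lemma 2.** *Let $K\ne\emptyset$ be compact, contained in an open disc $B$, and $t>\gamma_+(K)$. There is $u\in L^\infty(B)$ with $\int_B|u|\,dA\le t$ and $\operatorname{Re}\mathcal Cu>1$ on $K$.*

*Proof.* This is a duality argument. For $u\in L^\infty(B)$, $\mathcal Cu$ is continuous. In $C_{\mathbb R}(K)$ let
$$D=\{\operatorname{Re}\mathcal Cu|_K:u\in L^\infty(B),\ \|u\|_1\le t\},\qquad P=\{p:p>1\}.$$
Both are convex and $P$ is open. We want $D\cap P\neq\emptyset$; suppose $D\cap P=\emptyset$. By Hahn–Banach there are a real measure $\mu\ne0$ on $K$ and $a\in\mathbb R$ with $\int h\,d\mu\le a\le\int p\,d\mu$ for $h\in D$, $p\in P$. Taking $p=2+sq$ with $q\ge0$ and $s\to\infty$ gives $\mu\ge0$, so $\mu(K)>0$. Letting $p\downarrow1$ gives $a\le\mu(K)$.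

By Fubini $\int\mathcal Cu\,d\mu=-\int u\,\mathcal C\mu\,dA$. Taking the supremum over $u\in L^\infty(B)$ with $\|u\|_1\le t$, we get $t\|\mathcal C\mu\|_{L^\infty(B)}\le\mu(K)$. So $\mu'=t\mu/\mu(K)$ satisfies $|\mathcal C\mu'|\le1$ a.e. on $B$, hence on $B\setminus K$ by continuity, hence off $K$ by the maximum principle, since $\mathcal C\mu'(\infty)=0$. Thus $\gamma_+(K)\ge\mu'(K)=t$, a contradiction. $\square$

**Proposition 1.** *Let $Y$ be bounded and $\sigma$-compact, $\eta>0$. There is an open $O\supset Y$ with $\gamma(O)\le C_0(\gamma(Y)+\eta)$.*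

*Proof.* If $Y=\emptyset$ take $O=\emptyset$. Otherwise let $Y=\bigcup K_n$ with $K_n$ compact, nonempty and increasing, $t=\gamma(Y)+\eta$, and $B$ an open disc containing $\bar Y$.

**Step 1: a limit charge.** This step produces the measure that will dominate $\gamma$. Since $\gamma_+(K_n)\le\gamma(Y)<t$, Lemma 2 gives $u_n\in L^\infty(B)$ with $\|u_n\|_1\le t$ and $\operatorname{Re}\mathcal Cu_n>1$ on $K_n$. Passing to a subsequence of the pairs $(K_n,u_n)$, we have $u_n\,dA\to\nu$ and $|u_n|\,dA\to\lambda$ weak* in $M(\bar B)$, with $\|\nu\|,\|\lambda\|\le t$. The set $G=\{\mathcal C_*\nu>1/4\}$ is open, and $\gamma(G)\le Ct$ by Lemma 1. Put $Z_m=K_m\setminus G$, which are compact and increasing, and $Z=\bigcup Z_m=Y\setminus G$.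

**Step 2: domination off $G$.** We claim that
$$\gamma(K)\le C\lambda(K)\quad\text{for each compact }K\subset Z_m\text{ and each }m.\tag{5}$$
Let $K\ne\emptyset$ and fix $r>0$. The map $x\mapsto k_r(\cdot-x)$ is continuous from $K$ into $C(\bar B)$, so its image is compact. The functionals $u_n\,dA$ are uniformly bounded and converge pointwise on $C(\bar B)$, so they converge uniformly on that compact image: $\mathcal C^ru_n\to\mathcal C^r\nu$ uniformly on $K$. Since $|\mathcal C^r\nu|\le\frac14$ on $K$, for large $n$ we have $|\mathcal C^ru_n|\le\frac38$ on $K$. For $n\ge m$ also $\operatorname{Re}\mathcal Cu_n>1$ on $K\subset K_m\subset K_n$. Therefore $|\mathcal Cu_n-\mathcal C^ru_n|>\frac12$ on $K$ for large $n$.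

For $x\in K$ this difference involves only $y$ with $|y-x|<r$. So it equals $\mathcal Cv(x)-\mathcal C^rv(x)$, where $v=u_n\chi_{N_r}$ and $N_r$ is the closed $r$-neighborhood of $K$. As $v$ is bounded with compact support, $|\mathcal Cv-\mathcal C^{r'}v|\le\int_{|y-x|<r'}\frac{2|v(y)|}{|y-x|}dA(y)\to0$ as $r'\to0$. So $|\mathcal Cv|\le\mathcal C_*v$, and the difference is at most $2\mathcal C_*v(x)$. Thus $\mathcal C_*v>\frac14$ on $K$, and Lemma 1 gives $\gamma(K)\le C\int_{N_r}|u_n|\,dA$. Since $N_r$ is closed, letting $n\to\infty$ gives $\gamma(K)\le C\lambda(N_r)$. Let $r\to0$ to get (5).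

**Step 3: cutting $Z$ into compact pieces.** We need compact pieces with bounded total $\lambda$-mass, so that each can be fattened. Write $Z=Z_1\cup\bigcup_{m\ge2}(Z_m\setminus Z_{m-1})$. If $Z_{m-1}=\emptyset$, then $Z_m\setminus Z_{m-1}=Z_m$ is compact and is kept. If $Z_{m-1}\ne\emptyset$, split $Z_m\setminus Z_{m-1}$ into the compact shells $\{z\in Z_m:2^i\le\operatorname{dist}(z,Z_{m-1})\le2^{i+1}\}$, $i\in\mathbb Z$, which overlap at most twice. This gives $Z=\bigcup_{i\ge1}H_i$ with compact $H_i$, each in some $Z_m$, and $\sum\lambda(H_i)\le2\lambda(Z)\le2t$.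

**Step 4: fattening.** This step produces $O$. By §3 there are open $G_i\supset H_i$ with $\gamma(G_i)\le\gamma(H_i)+2^{-i}\eta$. Let $O=G\cup\bigcup G_i\supset Y$. By (T1) and (5),
$$\gamma(O)\le C\Big(\gamma(G)+\sum\gamma(G_i)\Big)\le C\Big(t+\sum\lambda(H_i)+\eta\Big)\le C(t+\eta)\le C_0(\gamma(Y)+\eta).\qquad\square$$

## 7. The first coefficient: comparing $\kappa_{\mathcal A}$ with $\kappa_{\mathcal B}$

Fix the $G_\delta$ set $E$ again. On the part of $K$ in $E$ a function of $\mathcal B(K)$ must be continuous, which suggests $\alpha$; off $E$ it may be discontinuous, which suggests $\gamma$.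

**Proposition 2.** *For compact $K$: $\ \kappa_{\mathcal A}(K)\le C\big(\alpha(K\cap E)+\gamma(K\setminus E)\big)\le C_1\,\kappa_{\mathcal B}(K).$*

*Proof.* **Step 1: the second inequality, by exhibiting functions in $\mathcal B(K)$.** If $L\subset K\cap E$ is compact and $h$ is continuous on $\mathbb C$, analytic off $L$, $|h|\le1$, then $(h-h(\infty))/2\in\mathcal B(K)$. If $L\subset K\setminus E$ is compact and $h$ is analytic off $L$, $|h|\le1$, set $h_1=(h-h(\infty))/2$ off $L$ and $h_1=0$ on $L$. Then $h_1\in\mathcal B(K)$, because $\mathbb C\setminus L$ is an open set containing $E$ on which $h_1$ is continuous. So $\alpha(K\cap E)+\gamma(K\setminus E)\le4\kappa_{\mathcal B}(K)$.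

**Step 2: smoothing a function of $\mathcal A(K)$.** For the first inequality we turn $f\in\mathcal A(K)$ into a continuous function with the same $a_1$ and a controlled singular set. We may assume $K\ne\emptyset$. Let $\eta>0$. The set $Y=K\setminus E$ is bounded and $\sigma$-compact; take $O\supset Y$ from Proposition 1, and intersect it with a large open disc containing $K$ so that $O$ is bounded. Put $K_0=K\setminus O$, a compact subset of $K\cap E$, and
$$s(z)=\tfrac12\min(1,\operatorname{dist}(z,\mathbb C\setminus O)),\qquad\tilde f(z)=\int f(z+s(z)\zeta)\rho(\zeta)\,dA(\zeta),$$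
where $\rho\ge0$ is a radial $C^\infty$ function supported in the closed unit disc with integral 1. Clearly $|\tilde f|\le1$.

*$\tilde f$ is continuous on $\mathbb C$.* On $O$ we have $s>0$ and $\tilde f(z)=\int f(y)s(z)^{-2}\rho((y-z)/s(z))\,dA(y)$, whose kernel depends continuously on $z$ in $L^1$; so $\tilde f$ is continuous there. Let $z_0\notin O$. Then $f$ is continuous at $z_0$, because either $z_0\notin K$ or $z_0\in K_0\subset E$; and $\tilde f(z_0)=f(z_0)$. As $z\to z_0$, $s(z)\to0$ and $|\tilde f(z)-f(z_0)|\le\sup_{\bar B(z,s(z))}|f-f(z_0)|\to0$.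

**Step 3: locating the singularities of $\tilde f$.** Let $H=\{z:\operatorname{dist}(z,K)\le s(z)\}$, which is compact. If $z\notin H$, then $\bar B(z',s(z'))\cap K=\emptyset$ for all $z'$ near $z$, so the mean value property gives $\tilde f=f$ near $z$, and $f$ is analytic there. So $\tilde f$ is analytic off $H$ and equals $f$ near $\infty$. Hence $|f'(\infty)|=|\tilde f'(\infty)|\le\alpha(H)$. If $z\in H\setminus O$ then $s(z)=0$, so $z\in K\setminus O=K_0$. Thus $H\subset K_0\cup O$, and $H\setminus K_0\subset O$.

**Step 4: semiadditivity.** By (T2), $\alpha\le\gamma$, and Proposition 1,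
$$|f'(\infty)|\le C\big(\alpha(K_0)+\alpha(H\setminus K_0)\big)\le C\big(\alpha(K\cap E)+\gamma(O)\big)\le C\big(\alpha(K\cap E)+C_0\gamma(K\setminus E)+C_0\eta\big).$$
Let $\eta\to0$ and take the supremum over $f$. $\square$

## 8. The second coefficient

Two elementary bounds come first; both build a new member of the class out of a given one.

**(F1)** *If $K\subset\bar B(w,\rho)$, $\rho>0$, and $h\in\mathcal A(K)$, then $|a_2(h,w)|\le3\rho\,\kappa_{\mathcal A}(K)$; likewise with $\mathcal B$ in place of $\mathcal A$.* Indeed $H(z)=(z-w)h(z)-a_1(h)$ has the same analyticity and continuity properties as $h$, $H(\infty)=0$, and by (4) $a_1(H)=a_2(h,w)$. On $\bar B(w,2\rho)$, $|H|\le2\rho+|a_1(h)|\le3\rho$, since $|a_1(h)|\le\gamma(K)\le\rho$. Outside, the same bound holds by the maximum principle. So $H/(3\rho)$ lies in the class.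

**(F2)** *If $K\ne\emptyset$, $h\in\mathcal A(K)$ and $z_0\notin K$, then $|h(z_0)|\le2\kappa_{\mathcal A}(K)/\operatorname{dist}(z_0,K)$.* Let $r=\operatorname{dist}(z_0,K)$ and $H(\zeta)=\frac{h(\zeta)-h(z_0)}{\zeta-z_0}$, with the removable singularity at $z_0$ filled in. Then $|H|\le2/r$ for $|\zeta-z_0|\ge r$. In $B(z_0,r)$, $H$ is analytic, and $|H|\le2/r'$ on $|\zeta-z_0|=r'<r$; by the maximum principle and $r'\to r$, $|H|\le2/r$ there too. Also $H$ is analytic off $K$, continuous where $h$ is, $H(\infty)=0$, and $a_1(H)=-h(z_0)$. So $rH/2\in\mathcal A(K)$, which gives the bound.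

**Proposition 3.** *For all compact $K$ and $w\in\mathbb C$: $\ \sup_{\mathcal A(K)}|a_2(\cdot,w)|\le C\sup_{\mathcal B(K)}|a_2(\cdot,w)|$.*

(F1) and Proposition 2 do not settle this: (F1) bounds $a_2$ from above by $\rho\,\kappa$, but nothing like $\rho\,\kappa$ need be attained. For $E=\emptyset$ and $K=\bar B(w,R)$ with $R$ much smaller than $\rho$, (F1) applied with the radius $R$ gives $|a_2(\cdot,w)|\le3R^2$, while $\rho\kappa=\rho R$. So we look at $K$ scale by scale around $w$. The piece of $K$ at distance about $2^{-n}$ will contribute about $4^{-n}c_n$ to $a_2$, where $2^{-n}c_n$ is its $\kappa$.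

The direct attempt to recover all of this is to pick a good $g_n\in\mathcal B$ for each scale and add them. It fails. Let $w=0$, $E=\emptyset$, $K=\bar B(0,R)$. All small scales have $c_n=\rho_0$, where $\rho_0$ is the relative size of the pieces used below. For a fixed $\xi$ with $1\le|\xi|\le2$ take $\xi_n=2^{-n}\xi$ and $g_n(z)=\frac{\bar\xi}{|\xi|}\cdot\frac{2^{-n}\rho_0}{z-\xi_n}$ off $\bar B(\xi_n,2^{-n}\rho_0)$, $g_n=0$ on it. Then $a_2(g_n,0)=4^{-n}\rho_0|\xi|>0$, but $g_n(0)=-\rho_0\bar\xi/(|\xi|\xi)$ for every such $n$, so $\sum g_n(0)$ diverges. The remedy is to stop the sum when $\sum c_n$ first reaches $1$. The weights $4^{-n}$ then make the discarded tail harmless.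

*Proof of Proposition 3.* We may take $w=0$, translating $K$ and $E$. Put $\rho_0=1/100$.

**Step 1: a partition of unity invariant under doubling.** It will split $K$ into scales. Cover $\{1\le|z|\le2\}$ by finitely many discs of radius $\rho_0/2$ with centers $\xi_i$ in this annulus; their number is an absolute constant. Take nonnegative smooth bumps $b_i$, positive on these discs and supported in $\Delta_i=\bar B(\xi_i,\rho_0)$. Then $S(z)=\sum_{n\in\mathbb Z}\sum_ib_i(2^nz)$ is smooth and positive off $0$ and $S(2z)=S(z)$. Put $\chi_i=b_i/S\in C_c^\infty(\Delta_i)$; then $\sum_{n\in\mathbb Z}\sum_i\chi_i(2^nz)=1$ for $z\ne0$. Let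
$$\varphi_{n,i}(z)=\chi_i(2^nz),\qquad\xi_{n,i}=2^{-n}\xi_i,\qquad K_{n,i}=K\cap2^{-n}\Delta_i\subset\bar B(\xi_{n,i},2^{-n}\rho_0).$$

**Step 2: the upper bound for $\mathcal A$.** Let $f\in\mathcal A(K)$ and $f_{n,i}=T_{\varphi_{n,i}}f$. By the properties in §4 (with $\ell=2^{-n}$, $c=0$, $\omega=1$), $f_{n,i}\in C\mathcal A(K_{n,i})$. Choose $n_1$ so negative that $\varphi_{n,i}=0$ on a fixed neighborhood of $K\cup\{0\}$ for all $n<n_1$. For $N\ge n_1$ let $\theta_N=\sum_{n>N,i}\varphi_{n,i}$ with $\theta_N(0)=1$. It equals 1 for $|z|<(1-\rho_0)2^{-N}$, since there all $\varphi_{n,i}$ with $n\le N$ vanish; it is supported in $|z|\le3\cdot2^{-N}$; and $\theta_N(z)=\theta_0(2^Nz)$. So it is smooth with $|\nabla\theta_N|\le C2^N$.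

We first check that the pieces add up to $f$. The function $\Psi=\theta_N+\sum_{n_1\le n\le N,i}\varphi_{n,i}$ equals 1 near $K$. So $f-T_\Psi f$ is analytic off $K$, and near $K$ it equals $-\frac1\pi\int\frac{f\,\bar\partial\Psi}{z-\zeta}dA(z)$, which is analytic there. It is entire and vanishes at $\infty$, so it is $0$:
$$f=T_{\theta_N}f+\sum_{n_1\le n\le N,\,i}f_{n,i}.$$
Since $\|T_{\theta_N}f\|\le C$ and $T_{\theta_N}f$ is analytic for $|z|>3\cdot2^{-N}$, integrating over $|z|=4\cdot2^{-N}$ gives $|a_2(T_{\theta_N}f,0)|\le C4^{-N}\to0$. By (4) and (F1),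
$$|a_2(f_{n,i},0)|\le|\xi_{n,i}||a_1(f_{n,i})|+|a_2(f_{n,i},\xi_{n,i})|\le C2^{-n}\kappa_{\mathcal A}(K_{n,i}).$$
Let $\kappa_n=\max_i\kappa_{\mathcal A}(K_{n,i})$, attained at $i(n)$; put $K_n=K_{n,i(n)}$, $\xi_n=\xi_{n,i(n)}$, and $c_n=2^n\kappa_n$. As $\kappa_n\le\gamma(K_n)\le2^{-n}\rho_0$, we have $c_n\le\rho_0\le1$. Letting $N\to\infty$,
$$|a_2(f,0)|\le C\sum_{n\ge n_1}4^{-n}c_n.\tag{6}$$

**Step 3: a test function in $\mathcal B$ for each scale.** For each $n\ge n_1$ with $\kappa_n>0$ choose, by Proposition 2, $g_n\in\mathcal B(K_n)$ with $|a_1(g_n)|\ge\frac12\kappa_{\mathcal B}(K_n)\ge\kappa_n/(2C_1)$. Here the smallness of $\rho_0$ matters: $K_n$ is much smaller than its distance to $0$, so $a_2(g_n,0)$ is essentially $\xi_na_1(g_n)$. By (4) and (F1) for $\mathcal B$, and $|\xi_n|\ge2^{-n}$,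
$$|a_2(g_n,0)|\ge|\xi_n||a_1(g_n)|-3\cdot2^{-n}\rho_0\,\kappa_{\mathcal B}(K_n)\ge2^{-n}(1-6\rho_0)|a_1(g_n)|\ge\frac{4^{-n}c_n}{4C_1}.$$
Multiplying by a unimodular constant, we may assume $a_2(g_n,0)>0$. If $\kappa_n=0$ put $g_n=0$.

**Step 4: the norm of a partial sum.** We show
$$\Big\|\sum_{n_1\le n\le N}g_n\Big\|\le9+4\sum_{n_1\le n\le N}c_n.\tag{7}$$
The set $K_n$ lies in $(1-\rho_0)2^{-n}\le|\zeta|\le(2+\rho_0)2^{-n}$. Let $2^{-m}\le|z|<2^{-m+1}$. The terms with $|n-m|\le2$ contribute at most 5. If $n\le m-3$, then $|z|\le2^{-n-2}$, so $\operatorname{dist}(z,K_n)\ge2^{-n}/2$ and $|g_n(z)|\le4\cdot2^n\kappa_n=4c_n$ by (F2). If $n\ge m+3$, then points of $K_n$ have modulus at most $(2+\rho_0)2^{-m-3}$, so $\operatorname{dist}(z,K_n)\ge2^{-m}/2$ and $|g_n(z)|\le4\cdot2^m\kappa_n=4c_n2^{m-n}\le4\cdot2^{m-n}$; these sum to at most 4. At $z=0$, (F2) gives $|g_n(0)|\le4c_n$. This proves (7).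

**Step 5: where to stop.** We choose $N$ so that $\sum_{n\le N}c_n\le2$ but at least half of $\sum4^{-n}c_n$ is kept (sums start at $n_1$). If some partial sum of $\sum c_n$ is $\ge1$, let $N$ be minimal with $\sum_{n\le N}c_n\ge1$. Then $\sum_{n\le N}c_n\le2$, since $c_N\le1$, and
$$\sum_{n>N}4^{-n}c_n\le\sum_{n>N}4^{-n}\le4^{-N}\le4^{-N}\sum_{n\le N}c_n\le\sum_{n\le N}4^{-n}c_n .$$
Otherwise all partial sums are $<1$; choose $N$ with $\sum_{n\le N}4^{-n}c_n\ge\frac12\sum_n4^{-n}c_n$. In both cases, by (7), $g=\frac1{17}\sum_{n\le N}g_n$ has norm $\le1$. It is a *finite* sum, so it is continuous on an open set containing $E$, and $g\in\mathcal B(K)$. By Step 3 and (6),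
$$a_2(g,0)\ge c\sum_{n\le N}4^{-n}c_n\ge\frac c2\sum_n4^{-n}c_n\ge c'|a_2(f,0)|.\qquad\square$$

**Corollary.** *For each compact $K$, $z_0\in\mathbb C$ and $f\in\mathcal A(K)$ there is $g\in C_4\mathcal B(K)$ with $a_1(g)=a_1(f)$ and $a_2(g,z_0)=a_2(f,z_0)$.*

*Proof.* The point is that a linear combination of $a_1$ and $a_2(\cdot,z_0)$ is again an $a_2$, about another center, and Proposition 3 holds for all centers. Let $S_{\mathcal A},S_{\mathcal B}\subset\mathbb C^2$ be the images of $\mathcal A(K),\mathcal B(K)$ under $h\mapsto(a_1(h),a_2(h,z_0))$; these are convex circled sets. For $t\ne0$, (4) gives $s\,a_1(h)+t\,a_2(h,z_0)=t\,a_2(h,z_0-s/t)$. So by Proposition 3, or Proposition 2 if $t=0$,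
$$\sup_{(a,b)\in S_{\mathcal A}}|sa+tb|\le C_2\sup_{(a,b)\in S_{\mathcal B}}|sa+tb|\qquad\text{for all }(s,t)\in\mathbb C^2.$$
If a point of $S_{\mathcal A}$ were outside the closed convex set $C_2\overline{S_{\mathcal B}}$, Hahn–Banach would give $(s,t)$ for which $\operatorname{Re}(sa+tb)$ at this point exceeds its supremum over $C_2S_{\mathcal B}$; as $S_{\mathcal B}$ is circled, that supremum is $C_2\sup_{S_{\mathcal B}}|sa+tb|$, a contradiction. So $S_{\mathcal A}\subset C_2\overline{S_{\mathcal B}}$.

To remove the closure: $S_{\mathcal B}$ is convex and circled, so it contains a neighborhood of $0$ in its linear span, and $\overline{S_{\mathcal B}}$ lies in that span. A point of $\overline{S_{\mathcal B}}$ differs from some point of $S_{\mathcal B}$ by an element of that neighborhood, so $\overline{S_{\mathcal B}}\subset S_{\mathcal B}+S_{\mathcal B}=2S_{\mathcal B}$. Take $C_4=2C_2$. $\square$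

## 9. Squares of side about $d^2$: the proof of Theorem 1

Let $f$, $U$, $E$ be as in Theorem 1. Then $E$ is $G_\delta$ and $U\subset E$. Fix $\epsilon'>0$, and let $d$ be as in (1), $W=\{d>0\}\supset E$ open. Recall $0\le d\le1$ and that $d$ is 1-Lipschitz.

**Step 1: the squares.** We divide $W$ into squares of side comparable to $\tau=2^{-10}d^2$. Since $|d(z)^2-d(z')^2|\le2|z-z'|$, $\tau$ is $2^{-9}$-Lipschitz. Let $\{Q_k\}$ be the maximal half-open dyadic squares $Q$ with $0<\ell(Q)\le\inf_Q\tau$. Every point of $W$ lies in some small square of this kind, and sides are bounded by $2^{-10}$, so the $Q_k$ form a partition of $W$. Let $\ell_k,z_k$ be side and center of $Q_k$, and $2Q_k$ the closed concentric square of side $2\ell_k$. By maximality the parent of $Q_k$ contains a point with $\tau<2\ell_k$. Points of $Q_k$ are within $2\sqrt2\,\ell_k$ of it, and points of $2Q_k$ are within $\ell_k$ of $Q_k$, so the Lipschitz property gives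
$$\ell_k\le\tau\le3\ell_k\ \text{ on }Q_k,\qquad\tfrac12\ell_k\le\tau\le4\ell_k\ \text{ on }2Q_k.\tag{8}$$
Hence $2Q_k\subset W$, and squares with intersecting doubles have sides comparable within a factor 8. If $2Q_k$ meets a disc on which $\tau$ lies between two positive constants, then so does $\ell_k$. As the $Q_k$ are disjoint, an area count shows that the $2Q_k$ are locally finite in $W$. The same count at a single point $z$, where all squares with $z\in2Q_k$ have side comparable to $\tau(z)$ and lie within $C\tau(z)$ of $z$, gives bounded overlap. Finally, since $d\le1$,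
$$d(z_k)\ge d(z_k)^2=2^{10}\tau(z_k)\ge2^{10}\ell_k,\qquad\text{so}\qquad\operatorname{diam}f(B(z_k,4\ell_k))\le\epsilon'.\tag{9}$$

**Step 2: the partition of unity.** Let $\psi_k\in C_c^\infty$, $0\le\psi_k\le1$, $\psi_k=1$ on $\overline{Q_k}$, $\operatorname{supp}\psi_k\subset\frac32\overline{Q_k}$ (concentric dilation), $|\nabla\psi_k|\le C/\ell_k$. On $W$ the sum $\sum_j\psi_j$ is locally finite and $\ge1$. Put $\varphi_k=\psi_k/\sum_j\psi_j$ on $W$ and $0$ elsewhere. By bounded overlap and comparability of sides, $\varphi_k\in C_c^\infty$, $0\le\varphi_k\le1$, $\operatorname{supp}\varphi_k\subset\frac32\overline{Q_k}$, $|\nabla\varphi_k|\le C/\ell_k$, and $\sum\varphi_k=1$ on $W$.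

**Step 3: the pieces and their replacements.** Let $F_k=2Q_k\setminus U$, a compact set, and $f_k=T_{\varphi_k}f$. By (9) and (3), $\|f_k\|\le C_3\epsilon'$. By §4, $f_k$ is analytic on $U$ and off $\operatorname{supp}\varphi_k\subset2Q_k$, hence off $F_k$; it vanishes at $\infty$ and is continuous at all points of $E$. So $f_k\in C_3\epsilon'\mathcal A(F_k)$. By the Corollary there is $g_k\in C_3C_4\epsilon'\mathcal B(F_k)$ with $a_1(g_k)=a_1(f_k)$ and $a_2(g_k,z_k)=a_2(f_k,z_k)$. Let $V_k\supset E$ be open with $g_k$ continuous on $V_k$.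

Put $e_k=f_k-g_k$. It is analytic on $U$ and off $2Q_k\subset B(z_k,2\ell_k)$, $\|e_k\|\le C\epsilon'$, and $(z-z_k)^3e_k(z)$ is bounded near $\infty$. By the maximum principle for this function on $|z-z_k|\ge2\ell_k$,
$$|e_k(z)|\le C\epsilon'\min\big(1,\ell_k^3/|z-z_k|^3\big)\qquad(z\in\mathbb C).\tag{10}$$

**Step 4: the errors are summable.** We claim that
$$\sum_k|e_k(z)|\le C_5\epsilon'\qquad\text{for every }z\in\mathbb C.\tag{11}$$

*Near squares, $|z-z_k|<4\ell_k$.* Then $|\tau(z)-\tau(z_k)|\le2^{-7}\ell_k$, so by (8) $\frac12\ell_k\le\tau(z)\le4\ell_k$ and $Q_k\subset B(z,5\ell_k)\subset B(z,10\tau(z))$. The $Q_k$ are disjoint with area $\ge\tau(z)^2/16$, so there are at most $1600\pi$ such $k$, each contributing at most $C\epsilon'$.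

*Far squares, $|z-z_k|\ge4\ell_k$.* For $w\in Q_k$ we have $|w-z_k|\le\ell_k\le\frac14|z-z_k|$, so $\frac34|z-z_k|\le|w-z|\le\frac54|z-z_k|$ and $|w-z|\ge3\ell_k$. Using $\ell_k\le\tau(w)$ and that $Q_k$ has area $\ell_k^2$,
$$\frac{\ell_k^3}{|z-z_k|^3}\le C\int_{Q_k}\frac{\tau(w)}{|w-z|^3}\,dA(w).$$
Put $\delta=d(z)^2$. We need two facts about $w\in Q_k$. First, it is not too near $z$: $|w-z|\ge3\ell_k\ge\tau(w)\ge\tau(z)-2^{-9}|w-z|$, so $|w-z|\ge\tau(z)/2=2^{-11}\delta$. Second, $\tau(w)$ is quadratically small: $\tau(w)\le2^{-10}(d(z)+|w-z|)^2\le\delta+|w-z|^2$, and $\tau\le1$, so $\tau(w)\le\delta+\min(1,|w-z|^2)$. Since the $Q_k$ are disjoint, the sum of $\ell_k^3/|z-z_k|^3$ over these $k$ is at most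
$$C\Big(\int_{|w-z|\ge2^{-11}\delta}\frac{\delta\,dA(w)}{|w-z|^3}+\int_{|w-z|\le1}\frac{dA(w)}{|w-z|}+\int_{|w-z|>1}\frac{dA(w)}{|w-z|^3}\Big)\le C .$$
The first integral equals $2\pi\cdot2^{11}$ if $\delta>0$ and is absent if $\delta=0$; the other two equal $2\pi$ each. With (10) this proves (11).

**Step 5: the function $g$.** Let $g=f-\sum_ke_k$. By (11) the series converges absolutely everywhere, $g$ is a bounded Borel function, and $\|f-g\|\le C_5\epsilon'$. Choose $\epsilon'<\epsilon/C_5$.

*$g$ is analytic on $U$.* The partial sums of $\sum e_k$ are analytic on $U$, uniformly bounded by (11), and pointwise convergent. By Montel's theorem the limit is analytic on $U$.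

*$g$ is continuous on a neighborhood of $E$.* Let $z_0\in E\subset W$. Choose an open disc $\Delta\ni z_0$, $\Delta\subset W$, meeting $2Q_k$ only for $k$ in a finite set $I$. For $k\notin I$, $e_k$ is analytic on $\Delta$, so $\sum_{k\notin I}e_k$ is analytic on $\Delta$, by Montel again. Let $\Phi=\sum_{k\in I}\varphi_k$. Then $\Phi=1$ on $\Delta$, because $\sum\varphi_k=1$ on $W$ and the other $\varphi_k$ vanish on $\Delta$. So on $\Delta$
$$f-\sum_{k\in I}f_k=f-T_\Phi f=-\frac1\pi\int\frac{f(z)\,\bar\partial\Phi(z)}{z-\zeta}\,dA(z),$$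
which is analytic on $\Delta$ since $\bar\partial\Phi=0$ there. Therefore on $\Delta$
$$g=\Big(f-\sum_{k\in I}f_k\Big)+\sum_{k\in I}g_k-\sum_{k\notin I}e_k=(\text{analytic})+\sum_{k\in I}g_k.\tag{12}$$
All the discontinuities of $f$ near $z_0$ have been traded for those of finitely many $g_k$, and $\sum_{k\in I}g_k$ is continuous on the open neighborhood $\Delta\cap\bigcap_{k\in I}V_k$ of $z_0$. The union of these neighborhoods over $z_0\in E$ is the required $V$. This proves Theorem 1, and with it the conjecture. $\blacksquare$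

## 10. The uniform closure, and an analytic version

**The uniform closure.** A uniform limit of functions continuous at $z$ is continuous at $z$, and uniform limits preserve analyticity on $U$. So Theorem 1 gives, for arbitrary open $U$ and arbitrary $E\subset\mathbb C$: *the uniform closure of the bounded Borel functions that are analytic on $U$ and continuous on a neighborhood of $E$ is exactly the set of bounded Borel functions analytic on $U$ and continuous at each point of $E$.* By Example 1, continuity at the points of $E$ cannot be weakened to small oscillation there.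

**Analytic version.** *Let $U$ be open, $E$ a $G_\delta$ set with $\alpha(E\setminus U)=0$ (for instance, $E\setminus U$ of $\sigma$-finite length, by Besicovitch's theorem). If $f$ is bounded Borel, analytic on $U$ and continuous at each point of $E$, then for each $\epsilon>0$ there is a bounded Borel $g$, analytic on $U$ and on a neighborhood of $E$, with $\|f-g\|<\epsilon$.*

*Proof.* We repeat §§7–9 with this $E$, using only compact sets $K\subset\mathbb C\setminus U$ and replacing $\mathcal B(K)$ by the class $\mathcal B'(K)$ of functions in $\mathcal A(K)$ that are analytic on a neighborhood of $E$; let $\kappa_{\mathcal B'}(K)=\sup_{\mathcal B'(K)}|a_1|$. The sets $F_k=2Q_k\setminus U$ and their subsets $K_{n,i}$ are of this kind.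

*First coefficient.* For such $K$ we have $\alpha(K\cap E)=0$, so the first inequality of Proposition 2 gives $\kappa_{\mathcal A}(K)\le C\gamma(K\setminus E)$. The functions $h_1$ used in Step 1 of its proof to bound $\gamma(K\setminus E)$ are analytic off compact subsets of $K\setminus E$, hence near $E$, so they lie in $\mathcal B'(K)$. Thus $\kappa_{\mathcal A}(K)\le C\kappa_{\mathcal B'}(K)$.

*Second coefficient.* The proofs of (F1), Proposition 3 (where we now translate $U$ as well) and the Corollary use only that $\mathcal B'(K)\subset\mathcal A(K)$ is convex, circled, closed under finite sums up to normalization, increasing in $K$, and stable under $h\mapsto(z-w)h-a_1(h)$ up to normalization. All of these hold.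

*Assembly.* In §9, $W\supset E$ because $f$ is continuous at each point of $E$. The functions $f_k$ are continuous at each point of $E$, so $f_k\in C_3\epsilon'\mathcal A(F_k)$ as before. The proof of analyticity on $U$ is unchanged, since it uses only that the $e_k$ are analytic on $U$. Near each $z_0\in E$, (12) now exhibits $g$ as a finite sum of functions analytic near $z_0$. $\square$
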